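# The critical biharmonic equation outside a clamped ball

## 1. "Only zero survives": the natural guess, tested by hand

Let $N\ge 5$, let $B=\{x\in\mathbb R^N:|x|<1\}$, and let $\nu$ be the outward unit normal of $\partial B$. We study
$$\Delta^2u=u^p\ \text{ in }\mathbb R^N\setminus\overline B,\qquad u=\frac{\partial u}{\partial\nu}=0\ \text{ on }\partial B. \tag{1}$$
A **classical solution** is a function $u\in C^4(\mathbb R^N\setminus B)$ that satisfies (1) pointwise. The set $\mathbb R^N\setminus B$ contains $\partial B$, so the derivatives of $u$ up to order four extend continuously to the sphere. *Nontrivial* means $u\not\equiv0$, and *nonnegative* means $u\ge0$.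

Take the critical exponent $p=\frac{N+4}{N-4}$. Are there nontrivial nonnegative classical solutions, when neither symmetry nor decay at infinity is assumed? The first guess is no: only $u\equiv 0$. The paper "Liouville type results for semilinear biharmonic problems in exterior domains", where the problem comes from, gives three facts around the question. For $1<p<\frac{N+4}{N-4}$ there is no nontrivial nonnegative classical solution, with no symmetry or decay assumed. For $p=\frac{N+4}{N-4}$ there is no radial one. For $p>\frac{N+4}{N-4}$ there is a unique positive radial solution. What is missing is the nonradial case at the critical exponent.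

**Test 1: second order, radial.** Replace $\Delta^2$ by $-\Delta$, and the conditions on $\partial B$ by $u=0$. The critical exponent is now $p=\frac{N+2}{N-2}$. Put $a=\frac{N-2}2$, $t=\log|x|$ and $u=e^{-at}w(t)$. Since $\Delta=e^{-2t}(\partial_t^2+(N-2)\partial_t)$ on radial functions, $\Delta u=e^{-(a+2)t}(w''-a^2w)$. As $ap=a+2$, the equation becomes
$$w''=a^2w-w^p\ \ (t>0),\qquad w(0)=0,\qquad w\ge0 .$$
The quantity $h=\frac12w'^2-\frac{a^2}2w^2+\frac{w^{p+1}}{p+1}$ is constant, and $h=\frac12w'(0)^2$. If $w'(0)=0$, then $w\equiv0$ by uniqueness. So let $w'(0)>0$, hence $h>0$. The conservation law bounds $w$.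

Suppose $w'>0$ for all $t$. Then $w\uparrow\ell\in(0,\infty)$, and $w''\to a^2\ell-\ell^p$, which must be $0$ because $w$ is bounded. The conservation law shows that $w'^2$ converges, and its limit must be $0$. Hence $h=-\frac{a^2\ell^2}2+\frac{a^2\ell^2}{p+1}<0$, a contradiction.

So $w'(t_1)=0$ at a first $t_1>0$. Both $w(t)$ and $w(2t_1-t)$ solve the same second-order equation with the same data at $t_1$, so they agree. Then $w(2t_1)=0$ and $w'(2t_1)=-w'(0)<0$, so $w$ becomes negative. The guess passes.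

**Test 2: drop the boundary condition.** Since $\Delta r^{-\alpha}=\alpha(\alpha+2-N)r^{-\alpha-2}$,
$$\Delta^2r^{-\alpha}=\alpha(\alpha+2)(N-2-\alpha)(N-4-\alpha)\,r^{-\alpha-4}.$$
With $\alpha=\frac{N-4}2$ the coefficient is $\left(\frac{N-4}2\right)^2\left(\frac N2\right)^2>0$, and $\alpha p=\alpha+4$. So a suitable multiple of $|x|^{-(N-4)/2}$ solves $\Delta^2u=u^p$ in $\mathbb R^N\setminus\{0\}$. The guess fails without the clamping condition, and every proof must use the boundary.

The guess is right, and it holds for all orders.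

**Theorem A.** Let $N\ge5$ and $p=\frac{N+4}{N-4}$. If $u\ge0$ is a classical solution of (1), then $u\equiv0$.

For the second theorem let $m\ge1$, $N>2m$, $p>1$, $p_m=\frac{N+2m}{N-2m}$, and consider
$$(-\Delta)^mu=u^p\ \text{ in }\mathbb R^N\setminus\overline B,\quad \partial_\nu^ju=0\ \text{ on }\partial B,\ 0\le j\le m-1,\quad u\in C^{2m}(\mathbb R^N\setminus B). \tag{2}$$

**Theorem B.** Problem (2) has a nontrivial nonnegative solution if and only if $p>p_m$. If $p>p_m$, there is a positive radial one.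

The nonexistence part assumes nothing about symmetry or about infinity. Theorem A is the case $m=2$, $p=p_2$ of Theorem B. We carry a general $m$ through the proof because it costs nothing, and the reader may keep $m=2$ in mind throughout. Sections 5 and 6 show that a solution with $p\le p_m$ is radial. With the quoted radial fact this already gives Theorem A. Sections 7 and 8 prove radial nonexistence from scratch, so no quoted fact about (1) is needed.

Standing notation: $p'=\frac p{p-1}$, $\tau=p(N-2m)-(N+2m)$, and $\theta(x)=1-|x|^2$. Thus $\tau\le0$ exactly when $p\le p_m$. The letter $C$ denotes constants that may change from line to line.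

## 2. Logarithmic coordinates and the Kelvin transform

We want to trade the unbounded domain for the punctured ball. One computation does this and also produces the ODE used later. Put
$$a_i=\frac{N-2m}2+2i,\quad 0\le i\le m-1,\qquad\text{so that}\quad N-2-a_i=a_{m-1-i},\quad a_i>0 .$$

**Lemma 1.** Write $y=e^{-t}\omega$ with $t\in\mathbb R$, $\omega\in S^{N-1}$, and $f(y)=e^{a_0t}W(t,\omega)$ with $f\in C^{2m}$. Then $(-\Delta)^mf=e^{(a_0+2m)t}\mathcal LW$, where
$$\mathcal L=\prod_{i=0}^{m-1}\Big(-\big[(\partial_t+a_i)(\partial_t-a_{m-1-i})+\Delta_\omega\big]\Big),$$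
and $\mathcal L$ is invariant under $t\mapsto-t$. On functions of $t$ alone, $\mathcal L$ equals
$$L=\prod_{i=0}^{m-1}(a_i^2-\partial_t^2)=\sum_{j=0}^m(-1)^jc_j\,\partial_t^{2j},\qquad c_m=1,\quad c_0=\prod_ia_i^2>0 . \tag{3}$$

*Proof.* Since $r\partial_r=-\partial_t$, we have $\Delta=e^{2t}[\partial_t^2-(N-2)\partial_t+\Delta_\omega]$. Hence
$$-\Delta(e^{at}W)=-e^{(a+2)t}\big[(\partial_t+a)(\partial_t-(N-2-a))+\Delta_\omega\big]W .$$
Apply this $m$ times, starting from $a=a_0$. The exponents that occur are $a_0,a_1,\dots,a_{m-1}$, which gives the formula. Replacing $\partial_t$ by $-\partial_t$ turns the $i$-th factor into $-[(\partial_t-a_i)(\partial_t+a_{m-1-i})+\Delta_\omega]$, which is the factor of index $m-1-i$. All factors commute, so the product is unchanged. On functions of $t$ alone, regroup the linear factors as $\prod_i\big(-(\partial_t+a_i)(\partial_t-a_i)\big)$. $\square$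

For $m=2$: $L=\partial_t^4-(a_0^2+a_1^2)\partial_t^2+a_0^2a_1^2$ with $a_0=\frac{N-4}2$ and $a_1=\frac N2$.

**Definition (Kelvin transform).** $v(y)=|y|^{2m-N}u(y/|y|^2)$. For instance, with $m=2$ and $N=5$, the function $u=|x|^{-1}$ becomes $v\equiv1$.

In logarithmic coordinates, if $u=e^{a_0t}W(t,\omega)$, then $v=e^{2a_0t}e^{-a_0t}W(-t,\omega)=e^{a_0t}W(-t,\omega)$, so the Kelvin transform is the reflection $t\mapsto-t$. Since $\mathcal L$ is even, $(-\Delta)^mv(y)=e^{(a_0+2m)t}(\mathcal LW)(-t,\omega)$, while $((-\Delta)^mu)(y/|y|^2)=e^{-(a_0+2m)t}(\mathcal LW)(-t,\omega)$. Because $2(a_0+2m)=N+2m$,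
$$(-\Delta)^mv(y)=|y|^{-N-2m}\,\big((-\Delta)^mu\big)(y/|y|^2). \tag{4}$$

Now let $u\ge0$, $u\not\equiv0$, solve (2). Then $v\in C^{2m}(\overline B\setminus\{0\})$, $v\ge0$, $v\not\equiv0$. In polar coordinates $v(\rho,\omega)=\rho^{2m-N}u(1/\rho,\omega)$, so $\partial_\rho^jv=0$ at $\rho=1$ for $j\le m-1$. Together with tangential differentiation, this shows that all derivatives of $v$ of order at most $m-1$ vanish on $\partial B$. Since $u(y/|y|^2)=|y|^{N-2m}v(y)$, (4) gives
$$(-\Delta)^mv=V:=|y|^\tau v^p\quad\text{in }B\setminus\{0\}. \tag{5}$$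
At $p=p_m$ we have $\tau=0$. Writing $v=e^{a_0t}w(t,\omega)$ with $t=-\log|y|=\log|x|\ge0$, and using $pa_0=\frac{\tau+N+2m}2$ and $a_0+2m=\frac{N+2m}2$, we get
$$\mathcal Lw=e^{-\tau t/2}w^p,\qquad \partial_t^jw(0,\cdot)=0\ \ (0\le j\le m-1). \tag{6}$$

**Two exact solutions for $m=2$, $\tau=0$, on the whole line.** The constant $w\equiv\ell$ with $\ell^{p-1}=c_0$ is the power of Test 2. Next, direct differentiation gives $(b^2-\partial_t^2)\cosh^{-b}t=b(b+1)\cosh^{-b-2}t$. Since $a_1=a_0+2$ and $a_0p=a_0+4$, the function $w=\gamma\cosh^{-a_0}t$ satisfies $Lw=w^p$ when $\gamma^{p-1}=a_0(a_0+1)(a_0+2)(a_0+3)$. This is a multiple of $(1+|x|^2)^{-(N-4)/2}$, a positive solution on all of $\mathbb R^N$. So without the hole there are solutions as well.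

## 3. A conserved quantity whose value at infinity is unknown

A sensible first attempt multiplies the equation by $x\cdot\nabla u+\frac{N-4}2u$. In our variables $w=|x|^{a_0}u$, so this is multiplication by $\partial_tw$. Take $m=2$ and $\tau=0$. With $A=\partial_t^2+\Delta_\omega-a_0a_1$, Lemma 1 reads $\mathcal L=(A-2\partial_t)(A+2\partial_t)=A^2-4\partial_t^2$, that is,
$$\mathcal L=\partial_t^4-c_1\partial_t^2+2\partial_t^2\Delta_\omega+(\Delta_\omega-a_0a_1)^2,\qquad c_1=2a_0a_1+4=a_0^2+a_1^2 .$$
Multiply $\mathcal Lw=w^p$ by $w_t$ and integrate over the sphere. The quantity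
$$\int_{S^{N-1}}\Big[w_tw_{ttt}-\tfrac12w_{tt}^2-\tfrac{c_1}2w_t^2-|\nabla_\omega w_t|^2+\tfrac12\big((\Delta_\omega-a_0a_1)w\big)^2-\tfrac{w^{p+1}}{p+1}\Big]d\omega$$
does not depend on $t$. At $t=0$ we have $w=w_t=0$, so its value is $-\frac12\int w_{tt}(0,\omega)^2d\omega\le0$.

To get a contradiction we would have to evaluate it as $t\to\infty$, and here the attempt stops. We know nothing pointwise about $w$ there, and the density has terms of both signs. The exact solutions show what kind of information would suffice. The constant $\ell$ gives $|S^{N-1}|c_0\ell^2\left(\frac12-\frac1{p+1}\right)>0$, and $\gamma\cosh^{-a_0}t$ gives $0$. If $w(t,\cdot)$ converged to $\ell$ together with its derivatives up to order three, we would be done.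

Two standard tools for reaching such a statement also stop.

* To prove symmetry, one would move planes with the maximum principle. For $\Delta^2$ there is no comparison from boundary values alone: $1-|x|^2$ satisfies $\Delta^2(1-|x|^2)=0$ in $B$ and vanishes on $\partial B$, but it is positive inside. On a cap cut off by a plane we would know the sign of the difference of $v$ and its reflection on the boundary of the cap, and no second boundary condition.
* Even for radial $w$, Test 1 breaks. A fourth-order equation has a solution even about $t_1$ only if $w'(t_1)=w'''(t_1)=0$, and $w'(t_1)=0$ alone does not give this.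

What Test 1 really used is a dichotomy on monotonicity. *If $w$ is monotone*, it has a limit, and the conserved quantity finishes the argument. So we want two facts: $v$ is radial, and $w$ is nondecreasing in $t$. Both say that values increase under a reflection, of space in one case and of the $t$-line in the other. The idea is to prove both without a maximum principle, by reflecting inside the integral equation given by Boggio's explicit Green function. That kernel depends on only two numbers, and its behavior under reflection is an elementary inequality.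

## 4. Boggio's kernel as a function of two numbers

**Boggio's formula** (Boggio 1905; Gazzola–Grunau–Sweers, *Polyharmonic Boundary Value Problems*, Lemma 2.27). If $\varphi\in C^{2m}(\overline B)$ and all derivatives of $\varphi$ of order at most $m-1$ vanish on $\partial B$, then $\varphi(x)=\int_BG(x,y)(-\Delta)^m\varphi(y)\,dy$, where, with a constant $k_0>0$,
$$G(x,y)=k_0|x-y|^{2m-N}\int_1^{[XY]/|x-y|}(z^2-1)^{m-1}z^{1-N}dz,\qquad [XY]^2=|x-y|^2+\theta(x)\theta(y).$$

Substitute $z^2=1+q/s$ with $s=|x-y|^2$. Then $z^{1-N}dz=(1+q/s)^{-N/2}\frac{dq}{2s}$, and all powers of $s$ cancel. With $c=k_0/2$,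
$$G(x,y)=c\,H\big(|x-y|^2,\theta(x)\theta(y)\big),\qquad H(s,t)=\int_0^tq^{m-1}(s+q)^{-N/2}dq. \tag{7}$$
For $m=1$, $N=3$ this is $H=2\left(s^{-1/2}-(s+t)^{-1/2}\right)$, the familiar image formula $\frac1{|x-y|}-\frac1{[XY]}$ up to a constant.

The facts we need, for $s,t>0$, are these. $H>0$; $H$ is strictly increasing in $t$ and strictly decreasing in $s$; and $H_t=t^{m-1}(s+t)^{-N/2}$ is strictly decreasing in $s$. Extending the integral to $\infty$ and scaling,
$$H(s,t)\le C\,s^{m-N/2},\qquad G(x,y)\le C_1|x-y|^{2m-N}, \tag{8}$$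
where the constant $\int_0^\infty q^{m-1}(1+q)^{-N/2}dq$ is finite because $N>2m$. Finally $H(\mu s,\mu t)=\mu^{m-N/2}H(s,t)$ for $\mu>0$.

**Lemma 2 (reflection inequality).** Let $0<s<\bar s$, $0<\alpha<\alpha'$, $0<\beta<\beta'$. Then $H(s,\alpha'\beta')-H(\bar s,\alpha\beta')>0$, and
$$\big[H(s,\alpha'\beta')-H(\bar s,\alpha\beta')\big]+\big[H(\bar s,\alpha'\beta)-H(s,\alpha\beta)\big]>0 .$$

*Proof.* The first claim is monotonicity in both arguments. For the second, $H_t$ decreases in $s$ and $\alpha\beta<\alpha'\beta'$, so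
$$H(s,\alpha'\beta')-H(s,\alpha\beta)=\int_{\alpha\beta}^{\alpha'\beta'}H_t(s,q)\,dq>H(\bar s,\alpha'\beta')-H(\bar s,\alpha\beta).$$
Therefore the sum in question is larger than
$$\big[H(\bar s,\alpha'\beta')-H(\bar s,\alpha\beta')\big]+\big[H(\bar s,\alpha'\beta)-H(\bar s,\alpha\beta)\big]>0 .\qquad\square$$

## 5. The integral equation, despite the singularity at the origin

Here $p>1$ is arbitrary. Boggio's formula needs regularity at $0$, which $v$ may lack: in Test 2, $v$ is a multiple of $|y|^{-(N-4)/2}$. We show that the formula survives. Both steps rest on the identity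
$$N-p'\Big(2m+\frac\tau p\Big)=\frac{N(p-1)-2mp-\tau}{p-1}=\frac{2m}{p-1}>0. \tag{9}$$

**Step 1: $V\in L^1(B)$.** The purpose is to control the right-hand side near $0$ by testing the equation with cutoffs. Let $\eta\in C^\infty(\mathbb R^N)$, $0\le\eta\le1$, $\eta=0$ on $|x|\le1$, $\eta=1$ on $|x|\ge2$, and $\eta_\varepsilon=\eta(\cdot/\varepsilon)$. Let $\zeta\in C_c^\infty(B)$, $0\le\zeta\le1$, $\zeta=1$ on $|x|\le\frac12$, $\operatorname{supp}\zeta\subset\{|x|\le\frac34\}$. For $\varepsilon<\frac18$ put $A_\varepsilon=\{\varepsilon<|x|<2\varepsilon\}$ and $\varphi=(\eta_\varepsilon\zeta)^n$ with an integer $n\ge2mp'$, so that $n-2m\ge n/p$.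

A derivative of order $2m$ of $f^n$, with $f=\eta_\varepsilon\zeta$, is a sum of terms $f^{n-j}$ times $j$ derivatives of $f$ of total order $2m$, with $j\le2m$. On $A_\varepsilon$ we have $\zeta=1$, and since $0\le f\le1$, $|\Delta^m\varphi|\le C\varepsilon^{-2m}f^{n-2m}\le C\varepsilon^{-2m}\varphi^{1/p}$ there. On $\{\frac12<|x|<\frac34\}$, $|\Delta^m\varphi|\le C$. Elsewhere $\Delta^m\varphi=0$ a.e. Since $\varphi\in C_c^\infty(B\setminus\{0\})$, we may integrate by parts. We then use $v\varphi^{1/p}=(V\varphi)^{1/p}|y|^{-\tau/p}$ and Young's inequality: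
$$\int V\varphi=\int v(-\Delta)^m\varphi\le C\varepsilon^{-2m}\int_{A_\varepsilon}v\varphi^{1/p}+C\le\frac12\int V\varphi+C\varepsilon^{N-p'(2m+\tau/p)}+C .$$
The integral $\int V\varphi$ is finite, so it can be absorbed, and by (9) $\int V\varphi\le C$ uniformly in $\varepsilon$. Let $\varepsilon\to0$ (Fatou). Since $V$ is bounded on $\frac12\le|y|\le1$, we get $V\in L^1(B)$.

**Step 2: the representation.** The purpose is to prove
$$v(x)=\int_BG(x,y)V(y)\,dy>0,\qquad x\in B\setminus\{0\}. \tag{10}$$
Fix $x$ and let $\varepsilon<\min(|x|,\frac12)/4$. The function $\eta_\varepsilon v$, extended by $0$, lies in $C^{2m}(\overline B)$, agrees with $v$ near $\partial B$, and equals $v(x)$ at $x$. Boggio's formula gives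
$$v(x)=\int_BG(x,y)\eta_\varepsilon V\,dy+R_\varepsilon,\qquad R_\varepsilon=\int_{A_\varepsilon}G(x,y)\big[(-\Delta)^m(\eta_\varepsilon v)-\eta_\varepsilon(-\Delta)^mv\big]dy .$$
The bracket is a sum of constant multiples of $D^\alpha\eta_\varepsilon D^\beta v$ with $|\alpha|\ge1$ and $|\alpha|+|\beta|=2m$. All derivatives of $\eta_\varepsilon$ of positive order vanish on $\partial A_\varepsilon$, so we can move $D^\beta$ onto $G(x,\cdot)D^\alpha\eta_\varepsilon$ without boundary terms. By (7), the derivatives of $G(x,\cdot)$ are bounded on $|y|\le|x|/2$. Hence, by Hölder's inequality and (9),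
$$|R_\varepsilon|\le C(x)\varepsilon^{-2m}\int_{A_\varepsilon}v\le C(x)\|V\|_{L^1}^{1/p}\,\varepsilon^{-2m-\tau/p+N/p'}=C(x)\|V\|_{L^1}^{1/p}\,\varepsilon^{\frac{2m}{(p-1)p'}}\to0 .$$
Moreover $G(x,\cdot)V\in L^1(B)$: near $0$ the kernel is bounded and $V\in L^1$, and away from $0$ the function $V$ is bounded and $G(x,\cdot)\in L^1$ by (8). Dominated convergence gives the equality in (10). Since $G>0$, $V\ge0$ and $V\not\equiv0$, the integral is positive.

## 6. Moving planes through the kernel: $v$ is radial when $p\le p_m$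

From now until the end of Section 8, $1<p\le p_m$, so $\tau\le0$. For $0<\lambda<1$ let $\Sigma_\lambda=\{x\in B:x_1>\lambda\}$, $x^\lambda=(2\lambda-x_1,x_2,\dots,x_N)$, $0^\lambda=2\lambda e_1$.

**Step 1: geometry and kernel.** This step puts the reflected kernel into the form of Lemma 2. For $x,y\in\Sigma_\lambda$,
$$|x|^2-|x^\lambda|^2=4\lambda(x_1-\lambda)>0,\qquad|x-y^\lambda|^2-|x-y|^2=4(x_1-\lambda)(y_1-\lambda)>0,$$
and for $z\in B$ with $z_1<\lambda$, $|x-z|^2-|x^\lambda-z|^2=4(x_1-\lambda)(\lambda-z_1)>0$. In particular $\Sigma_\lambda^\lambda:=\{y^\lambda:y\in\Sigma_\lambda\}\subset B$. Put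
$$a=G(x^\lambda,y^\lambda)-G(x,y^\lambda),\qquad b=G(x^\lambda,y)-G(x,y).$$
For $x\ne y$ in $\Sigma_\lambda$,
$$0<a\le C_1|x-y|^{2m-N},\qquad a+b>0. \tag{11}$$
Indeed, apply Lemma 2 with $s=|x-y|^2=|x^\lambda-y^\lambda|^2<\bar s=|x-y^\lambda|^2=|x^\lambda-y|^2$, $\alpha=\theta(x)<\alpha'=\theta(x^\lambda)$, $\beta=\theta(y)<\beta'=\theta(y^\lambda)$. The upper bound is $a\le G(x^\lambda,y^\lambda)$ and (8). Also $G(x^\lambda,z)>G(x,z)$ if $z_1<\lambda$ and $z\ne x^\lambda$, because passing from $x$ to $x^\lambda$ decreases the first argument of $H$ and increases the second.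

**Step 2: an inequality for the difference.** Let $d_\lambda(x)=v(x)-v(x^\lambda)$ for $x\in\Sigma_\lambda\setminus\{0^\lambda\}$. Apply (10) at $x^\lambda$ and at $x$, and split $B$, up to a null set, into $\Sigma_\lambda$, $\Sigma_\lambda^\lambda$ and the rest of $\{z_1<\lambda\}$. The rest contributes a nonnegative amount, so
$$v(x^\lambda)-v(x)\ge\int_{\Sigma_\lambda}\big[a\,V(y^\lambda)+b\,V(y)\big]dy .$$
All integrals converge. On $\Sigma_\lambda$, $V$ is bounded and the kernels are integrable, while $aV(y^\lambda)\le G(x^\lambda,y^\lambda)V(y^\lambda)$, which is integrable since $G(x^\lambda,\cdot)V\in L^1(B)$. Writing $aV(y^\lambda)+bV(y)=(a+b)V(y)-a[V(y)-V(y^\lambda)]$,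
$$d_\lambda(x)\le\int_{\Sigma_\lambda}a\,[V(y)-V(y^\lambda)]\,dy-\int_{\Sigma_\lambda}(a+b)V(y)\,dy. \tag{12}$$
The second integral is positive, since $V>0$. It replaces the strong maximum principle.

**Step 3: a small bad set is empty.** Let $P_\lambda=\{d_\lambda>0\}\subset\Sigma_\lambda\setminus\{0^\lambda\}$ and $M_\lambda=\sup_{\Sigma_\lambda}v<\infty$. Since $|y^\lambda|\le|y|$ and $\tau\le0$, we have $|y^\lambda|^\tau\ge|y|^\tau$, so
$$V(y)-V(y^\lambda)\le|y|^\tau[v^p(y)-v^p(y^\lambda)].$$
This is $\le0$ off $P_\lambda$. On $P_\lambda$ it is at most $p\lambda^\tau M_\lambda^{p-1}d_\lambda(y)$, by the mean value theorem and $|y|\ge\lambda$.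

For measurable $D$, $\sup_x\int_D|x-y|^{2m-N}dy\le C|D|^{2m/N}$. To see this, compare $D$ with the ball of equal volume centered at $x$, of radius $R$. The parts $D\setminus B_R(x)$ and $B_R(x)\setminus D$ have equal measure, and the integrand is at most $R^{2m-N}$ on the first and at least that on the second. So the integral over $D$ is at most the one over the ball, which is $CR^{2m}$.

Let $S=\sup d_\lambda^+\le M_\lambda<\infty$. Then (11) and (12) give $S\le C_2\lambda^\tau M_\lambda^{p-1}|P_\lambda|^{2m/N}S$. Hence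
$$C_2\lambda^\tau M_\lambda^{p-1}|P_\lambda|^{2m/N}<1\ \Longrightarrow\ P_\lambda=\emptyset. \tag{13}$$

**Step 4: start.** For $\lambda\ge\frac12$ we have $\lambda^\tau M_\lambda^{p-1}\le2^{-\tau}M_{1/2}^{p-1}$, and $|\Sigma_\lambda|\to0$ as $\lambda\to1$. So $P_\lambda=\emptyset$ for $\lambda$ near $1$.

**Step 5: continuation down to $\lambda=0$.** Let $\lambda_0=\inf\{\lambda\in(0,1):P_\mu=\emptyset\ \forall\mu\in[\lambda,1)\}$, and suppose $\lambda_0>0$. Letting $\mu\downarrow\lambda_0$, continuity gives $d_{\lambda_0}\le0$ on $\Sigma_{\lambda_0}\setminus\{0^{\lambda_0}\}$. Then the first integral in (12) is $\le0$ and the second is $>0$, so $d_{\lambda_0}<0$ there. Given $\delta>0$, choose a compact $K\subset\Sigma_{\lambda_0}\setminus\{0^{\lambda_0}\}$ with $|\Sigma_{\lambda_0}\setminus K|<\delta$. The map $(x,\lambda)\mapsto d_\lambda(x)$ is continuous near $K\times\{\lambda_0\}$. So for $\lambda<\lambda_0$ close to $\lambda_0$, $d_\lambda<0$ on $K$ and $|P_\lambda|\le|\Sigma_\lambda\setminus K|<2\delta$.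 For $\lambda\ge\lambda_0/2$ the factor $\lambda^\tau M_\lambda^{p-1}$ is at most $(\lambda_0/2)^\tau M_{\lambda_0/2}^{p-1}$, so for small $\delta$ (13) gives $P_\lambda=\emptyset$ for all $\lambda<\lambda_0$ close to $\lambda_0$. This contradicts the choice of $\lambda_0$. Hence $\lambda_0=0$.

**Step 6: symmetry.** Letting $\lambda\to0$, $v(x_1,x')\le v(-x_1,x')$ for $x_1>0$. The problem for $v$ is invariant under $O(N)$, so the same holds in every direction. The directions $e$ and $-e$ together give symmetry of $v$ about the hyperplane $e^\perp$. Any two points of a sphere about $0$ are exchanged by such a reflection, so $v$ is radial, and so is $u$.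

At this point Theorem A follows from the quoted radial fact. We now prove that fact, for all $m$ and all $1<p\le p_m$.

## 7. The same reflection on the half-line: $w$ is nondecreasing

Write $v=r^{-(N-2m)/2}w(t)$ with $r=e^{-t}$, and $\sigma=-\tau/2\ge0$. By (6) and (3),
$$Lw=e^{\sigma t}w^p\ \text{ on }[0,\infty),\qquad w\in C^{2m}([0,\infty)),\quad w^{(j)}(0)=0\ (j\le m-1),\quad w>0\text{ on }(0,\infty). \tag{14}$$

**Step 1: the integral equation in $t$.** The purpose is to see Boggio's kernel in these variables. Let $x=r\omega$, $y=\rho\omega'$, $\rho=e^{-t'}$. Then $V(y)=\rho^{-(N+2m)/2}e^{\sigma t'}w^p(t')$ and $dy=\rho^N\,dt'\,d\omega'$. Multiplying (10) by $r^{(N-2m)/2}$ puts the factor $(r\rho)^{(N-2m)/2}$ in front of $H$. The scaling of $H$ with $\mu=\frac1{r\rho}$ absorbs it: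
$$\frac{|x-y|^2}{r\rho}=2\cosh(t-t')-2\omega\cdot\omega',\qquad\frac{(1-r^2)(1-\rho^2)}{r\rho}=4\sinh t\sinh t' .$$
So
$$w(t)=\int_0^\infty k(t,t')F(t')\,dt',\qquad F(t)=e^{\sigma t}w^p(t), \tag{15}$$
$$k(t,t')=c\int_{S^{N-1}}H\big(2\cosh(t-t')-2\omega\cdot\omega',\,4\sinh t\sinh t'\big)\,d\omega',$$
which does not depend on $\omega$. By (8), $0<k(t,t')\le\kappa(t-t')$ with $\kappa(d)=C\int_{S^{N-1}}(2\cosh d-2\omega\cdot\omega')^{m-N/2}d\omega'$, an even function. It is integrable on $\mathbb R$: undoing the substitution with $y=e^{-d}\omega'$,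
$$\int_{\mathbb R}\kappa(d)\,dd=C\int_{\mathbb R^N}|\omega-y|^{2m-N}|y|^{-m-N/2}\,dy<\infty .$$
Near $\omega$ the exponent is $2m-N>-N$. Near $0$ it is $-m-\frac N2>-N$. At infinity the total exponent is $m-\frac{3N}2<-N$.

**Step 2: reflection.** For $\lambda>0$ and $t\in(0,\lambda)$ let $t^\lambda=2\lambda-t$, $z_\lambda(t)=w(t)-w(t^\lambda)$, $P_\lambda=\{t\in(0,\lambda):z_\lambda(t)>0\}$, $M_\lambda=\max_{[0,\lambda]}w$. For $t,t'\in(0,\lambda)$,
$$|t-t'|=|t^\lambda-t'^\lambda|<2\lambda-t-t'=|t-t'^\lambda|=|t^\lambda-t'|,\qquad\sinh t<\sinh t^\lambda,\quad\sinh t'<\sinh t'^\lambda .$$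
Put $a=k(t^\lambda,t'^\lambda)-k(t,t'^\lambda)$ and $b=k(t^\lambda,t')-k(t,t')$, with $t\neq t'$. Use Lemma 2 under the integral over $\omega'$ with
$$s=2\cosh(t-t')-2\omega\cdot\omega',\qquad\bar s=2\cosh(t-t'^\lambda)-2\omega\cdot\omega',$$
and with $\alpha,\alpha',\beta,\beta'$ equal to $2\sinh$ of $t,t^\lambda,t',t'^\lambda$. This gives
$$0<a\le k(t^\lambda,t'^\lambda)\le\kappa(t-t'),\qquad a+b>0 .$$
For $t'>2\lambda$ we have $|t^\lambda-t'|<|t-t'|$ and $\sinh t^\lambda>\sinh t$, so $k(t^\lambda,t')>k(t,t')$. Exactly as for (12), splitting $(0,\infty)$ into $(0,\lambda)$, $(\lambda,2\lambda)$, $(2\lambda,\infty)$,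
$$z_\lambda(t)\le\int_0^\lambda a\,[F(t')-F(t'^\lambda)]\,dt'-\int_0^\lambda(a+b)F(t')\,dt'. \tag{16}$$
The integrals converge because $F$ is bounded on $[0,2\lambda]$ and each kernel is at most a translate of $\kappa$.

**Step 3: a small bad set is empty.** Since $\sigma\ge0$ and $t'<t'^\lambda$, $F(t')-F(t'^\lambda)\le e^{\sigma t'}[w^p(t')-w^p(t'^\lambda)]$. This is $\le0$ off $P_\lambda$ and $\le p\,e^{\sigma\lambda}M_\lambda^{p-1}z_\lambda(t')$ on $P_\lambda$. Therefore
$$\sup z_\lambda^+\le p\,e^{\sigma\lambda}M_\lambda^{p-1}\Big(\sup_t\int_{P_\lambda}\kappa(t-t')\,dt'\Big)\sup z_\lambda^+,\qquad\sup z_\lambda^+\le M_\lambda<\infty .$$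
By absolute continuity of the integral of $\kappa$, the bracket tends to $0$ as $|P_\lambda|\to0$. So for each $\Lambda$ there is $\delta_\Lambda>0$ such that $\lambda\le\Lambda$ and $|P_\lambda|<\delta_\Lambda$ imply $P_\lambda=\emptyset$.

**Step 4: start and continuation.** Since $|P_\lambda|\le\lambda$, $P_\lambda=\emptyset$ for small $\lambda$. Let $\lambda_0=\sup\{\lambda:P_\mu=\emptyset\ \forall\mu\in(0,\lambda]\}$ and suppose $\lambda_0<\infty$. Letting $\mu\uparrow\lambda_0$, $z_{\lambda_0}\le0$ on $(0,\lambda_0)$. In (16) the first integral is then $\le0$ and the second $>0$, so $z_{\lambda_0}<0$ on $(0,\lambda_0)$. For small $\delta$ and $\lambda>\lambda_0$ close to $\lambda_0$, continuity gives $z_\lambda<0$ on $[\delta,\lambda_0-\delta]$, so $|P_\lambda|\le2\delta+(\lambda-\lambda_0)$. By Step 3 with $\Lambda=\lambda_0+1$, $P_\lambda=\emptyset$ for all such $\lambda$, a contradiction. So $\lambda_0=\infty$.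

Given $0<t<s$, take $\lambda=\frac{t+s}2$: then $w(t)\le w(s)$. Thus $w$ is nondecreasing on $[0,\infty)$.

## 8. The limit of $w$ against the conserved quantity

**Step 1: an averaged bound.** We bound $w$ by testing (14) on a moving unit interval. Let $\psi\in C_c^\infty((0,1))$, $0\le\psi\le1$, $\psi\not\equiv0$, and $\varphi=\psi^n$ with $n\ge2mp'$. As in Section 5, $|L\varphi|\le C\varphi^{1/p}$. Put $\varphi_T=\varphi(\cdot-T)$. Since $L$ contains only even derivatives, for $T\ge1$
$$e^{\sigma T}\int w^p\varphi_T\le\int e^{\sigma t}w^p\varphi_T=\int wL\varphi_T\le C\int w\varphi_T^{1/p}\le C\Big(\int w^p\varphi_T\Big)^{1/p}.$$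
With the monotonicity of $w$ on $[T,T+1]$ this gives
$$w(T)^p\int\varphi\le\int w^p\varphi_T\le C\,e^{-\sigma p'T}. \tag{17}$$

**Step 2: the case $p<p_m$.** Here $\sigma>0$, so (17) gives $w(T)\to0$. But $w(T)\ge w(1)>0$, a contradiction.

**Step 3: the limit when $p=p_m$.** Here $\sigma=0$, and (17) shows that $w$ is bounded. Being nondecreasing and positive, $w(t)\uparrow\ell\in(0,\infty)$. Pass to the limit $T\to\infty$ in $\int wL\varphi_T=\int w^p\varphi_T$. Since $\int L\varphi=c_0\int\varphi$, we get $c_0\ell=\ell^p$.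

**Step 4: derivatives tend to $0$.** On $[0,1]$ let $w_T=w(T+\cdot)$, so $Lw_T=w_T^p$. Write $w_T=g_T+h_T$, where $Lg_T=w_T^p$ with zero initial data at $0$, and $Lh_T=0$. The forcing is bounded uniformly in $T$, so $g_T$ is bounded in $C^{2m}[0,1]$. Hence $h_T$ is bounded in $C^0[0,1]$. As $\ker L$ is finite-dimensional, it is bounded in $C^{2m}[0,1]$ too. So $w_T$ is bounded in $C^{2m}[0,1]$ and, by Arzelà–Ascoli, precompact in $C^{2m-1}[0,1]$. Since $w_T\to\ell$ uniformly, the only possible limit is $\ell$, and $w_T\to\ell$ in $C^{2m-1}[0,1]$. Thus $w^{(j)}(t)\to0$ as $t\to\infty$ for $1\le j\le2m-1$.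

**Step 5: the conserved quantity.** Now we can evaluate both ends. Let
$$E=\sum_{j=1}^m(-1)^jc_jQ_j+\frac{c_0}2w^2-\frac{w^{p+1}}{p+1},\qquad Q_j=\sum_{i=1}^{j-1}(-1)^{i-1}w^{(i)}w^{(2j-i)}+\frac{(-1)^{j-1}}2\big(w^{(j)}\big)^2 .$$
For $m=2$, $E=w'w'''-\frac12w''^2-\frac{c_1}2w'^2+\frac{c_0}2w^2-\frac{w^{p+1}}{p+1}$, the radial form of the density in Section 3.

With $T_i=w^{(i)}w^{(2j+1-i)}$,
$$Q_j'=\sum_{i=1}^{j-1}(-1)^{i-1}(T_{i+1}+T_i)+(-1)^{j-1}T_j .$$
For $j\ge2$ the sum telescopes to $T_1+(-1)^{j-2}T_j$; for $j=1$ it is empty. In both cases $Q_j'=T_1=w'w^{(2j)}$. Therefore $E'=w'(Lw-w^p)=0$, and $E$ is constant.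

At $t=0$, $w^{(i)}(0)=0$ for $i\le m-1$. Every term vanishes except the square in $Q_m$, and
$$E(0)=(-1)^mc_m\frac{(-1)^{m-1}}2w^{(m)}(0)^2=-\frac12w^{(m)}(0)^2\le0 .$$
As $t\to\infty$, by Steps 3 and 4,
$$\lim_{t\to\infty}E=\frac{c_0\ell^2}2-\frac{\ell^{p+1}}{p+1}=c_0\ell^2\Big(\frac12-\frac1{p+1}\Big)>0 .$$
This is a contradiction. So (2) has no nontrivial nonnegative solution for $1<p\le p_m$. With $m=2$ and $p=p_2=\frac{N+4}{N-4}$ this proves Theorem A. $\blacksquare$

## 9. Supercritical exponents: a radial solution by minimization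

Let $p>p_m$, so $\tau>0$. It remains to produce a solution. The weight $|y|^\tau$ in (5) now vanishes at the origin and makes the problem compact among radial functions.

Let $X$ be the space of radial functions in $H_0^m(B)$. Let $\langle u,\varphi\rangle=\int\Delta^{m/2}u\,\Delta^{m/2}\varphi$ for even $m$ and $\int\nabla\Delta^{(m-1)/2}u\cdot\nabla\Delta^{(m-1)/2}\varphi$ for odd $m$, with norm $\|\cdot\|$. Integration by parts (or Plancherel) on $C_c^\infty(B)$ gives $\|u\|^2=\int|D^mu|^2$, summed over all $m$-tuples of indices. By Poincaré's inequality this is equivalent to the $H^m$ norm on $H^m_0(B)$. Also $\langle u,\varphi\rangle=\int u(-\Delta)^m\varphi$ for $u\in H_0^m(B)$, $\varphi\in C_c^\infty(B)$. Radial functions in $C_c^\infty(B)$ are dense in $X$: average approximating test functions over rotations, which does not increase the distance to a radial function.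

**Step 1: a pointwise bound.** This gives us control up to the origin. Hardy's inequality states $\int|x|^{-2k}f^2\le C\int|x|^{2-2k}|\nabla f|^2$ for $f\in C_c^\infty(\mathbb R^N)$, $2k<N$. It follows from $\operatorname{div}(x|x|^{-2k})=(N-2k)|x|^{-2k}$, which gives $(N-2k)\int|x|^{-2k}f^2=-2\int|x|^{-2k}f\,x\cdot\nabla f$, and Cauchy–Schwarz. Apply it successively with $k=m-1,\dots,1$ to derivatives of $u$ of order $1,\dots,m-1$; this is allowed since $2(m-1)<N$. The result is $\int|x|^{-2(m-1)}|\nabla u|^2\le C\|u\|^2$. Hence for radial $u\in C_c^\infty(B)$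
$$|u(r)|\le\int_r^1|u'|\,ds\le\Big(\int_0^1u'^2s^{N+1-2m}ds\Big)^{1/2}\Big(\int_r^1s^{2m-1-N}ds\Big)^{1/2}\le C\|u\|\,r^{-(N-2m)/2}. \tag{18}$$
By density, every $u\in X$ has a continuous representative on $(0,1]$ that satisfies (18), and $u\mapsto u(r)$ is a bounded linear functional on $X$ for each $r\in(0,1)$.

**Step 2: compactness.** Let $\Phi(u)=\int_B|x|^\tau u_+^{p+1}dx$. By (18), $|x|^\tau|u|^{p+1}\le C\|u\|^{p+1}|x|^{\tau-(p+1)(N-2m)/2}$. Since $(p+1)(N-2m)=\tau+2N$, we have
$$N+\tau-(p+1)\frac{N-2m}2=\frac\tau2>0,$$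
so the bound is integrable. If $u_n\rightharpoonup u$ in $X$, then $u_n$ is bounded and $u_n\to u$ pointwise, so $\Phi(u_n)\to\Phi(u)$ by dominated convergence.

**Step 3: a minimizer and its equation.** Let $\mu=\inf\{\|u\|^2:u\in X,\ \Phi(u)=1\}$; the set is not empty. A minimizing sequence has a weak limit $v$ along a subsequence, with $\Phi(v)=1$ by Step 2 and $\|v\|^2\le\mu$. So $v$ is a minimizer, and $\mu=\|v\|^2>0$. By scaling, $\|u\|^2\ge\mu\,\Phi(u)^{2/(p+1)}$ whenever $\Phi(u)>0$. So for $\varphi\in X$ the function $\epsilon\mapsto\|v+\epsilon\varphi\|^2\,\Phi(v+\epsilon\varphi)^{-2/(p+1)}$ has a minimum at $\epsilon=0$. The derivative of $\Phi(v+\epsilon\varphi)$ at $0$ is $(p+1)\int|x|^\tau v_+^p\varphi$, by dominated convergence with majorant $(p+1)|x|^\tau(|v|+|\varphi|)^p|\varphi|$, integrable as in Step 2. Setting the derivative to zero,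
$$\langle v,\varphi\rangle=\mu\int_B|x|^\tau v_+^p\varphi\,dx\qquad\forall\varphi\in X. \tag{19}$$

**Step 4: $v\ge0$.** We test with solutions of the linear problem. Let $0\le\psi\in C_c^\infty(B)$ be radial. By the Riesz theorem there is a unique $\varphi\in H_0^m(B)$ with $\langle\varphi,\chi\rangle=\int\psi\chi$ for all $\chi\in H_0^m(B)$. By uniqueness $\varphi$ is radial. By elliptic regularity $\varphi\in C^\infty(\overline B)$, with $(-\Delta)^m\varphi=\psi$ and zero Dirichlet data. Boggio's formula gives $\varphi=\int_BG(\cdot,y)\psi(y)\,dy\ge0$. Then (19) yields $\int v\psi=\langle v,\varphi\rangle\ge0$. Since $\psi$ was arbitrary and $v$ is radial, $v\ge0$. Moreover $v\not\equiv0$ because $\Phi(v)=1$.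

**Step 5: regularity away from $0$.** We turn (19) into the ODE. Write $v=e^{a_0t}w(t)$, $r=e^{-t}$, with $w$ continuous on $[0,\infty)$. For $\chi\in C_c^\infty((0,\infty))$ put $\varphi=e^{a_0t}\chi(t)$, a radial function in $C_c^\infty(B\setminus\{0\})$. By Lemma 1, $(-\Delta)^m\varphi=e^{(a_0+2m)t}L\chi$. As $dy=e^{-Nt}\,dt\,d\omega$ and $2a_0+2m=N$,
$$\langle v,\varphi\rangle=\int v(-\Delta)^m\varphi\,dy=|S^{N-1}|\int_0^\infty wL\chi\,dt .$$
The right side of (19) is $|S^{N-1}|\mu\int_0^\infty e^{-\tau t/2}w^p\chi\,dt$, by the exponent count of Step 2. So $Lw=f:=\mu e^{-\tau t/2}w^p$ in the sense of distributions on $(0,\infty)$, with $f$ continuous on $[0,\infty)$. Let $g\in C^{2m}([0,\infty))$ solve $Lg=f$ with zero data at $0$. Then $w-g$ is a distributional solution of a homogeneous linear equation with constant coefficients, hence a classical one, smooth on all of $\mathbb R$. So $w\in C^{2m}([0,\infty))$. Therefore $v\in C^{2m}(\overline B\setminus\{0\})$, and by Lemma 1 $(-\Delta)^mv=\mu|y|^\tau v^p$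 pointwise in $B\setminus\{0\}$.

**Step 6: boundary data.** Let $v_n\in C_c^\infty(B)$ be radial with $v_n\to v$ in $H^m(B)$. On $\frac12<r<1$ the derivatives in $r$ are combinations of Cartesian derivatives with bounded coefficients, so $v_n\to v$ in $H^m((\frac12,1))$ as functions of $r$, hence in $C^{m-1}([\frac12,1])$. Thus $\partial_\nu^jv=0$ on $\partial B$ for $j\le m-1$.

**Step 7: back to the exterior.** Replace $v$ by $\mu^{1/(p-1)}v$, which makes $\mu=1$. Put $u(x)=|x|^{2m-N}v(x/|x|^2)$. Then $u\in C^{2m}(\mathbb R^N\setminus B)$ is radial, $u\ge0$, $u\not\equiv0$, and its boundary data vanish to order $m$. By (4), and since $v(x/|x|^2)=|x|^{N-2m}u(x)$,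
$$(-\Delta)^mu=|x|^{-N-2m}\,|x|^{-\tau}\,|x|^{p(N-2m)}u^p=u^p .$$
So $u$ is a nontrivial nonnegative radial solution of (2). Section 5 applies to every $p>1$, and (10) gives $v>0$ in $B\setminus\{0\}$, so $u>0$ in $\mathbb R^N\setminus\overline B$. Together with the nonexistence proved in Section 8 for $1<p\le p_m$, this proves Theorem B. $\blacksquare$
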